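# The strong Davenport constant and the Loewy length of finite $p$-groups

Throughout, $p$ is a prime and $e_p(x)=e^{2\pi i x/p}$ for $x\in\mathbb F_p$. Commutators are $[a,b]=aba^{-1}b^{-1}$. Logarithms never occur; all constants are explicit and none is optimized.

## 1. Product-one free sequences, the Loewy length, and the groups $G_{m,p}$

**Definition (product-one free, $D(G)$).** Let $G$ be a finite group. A sequence $g_1,\dots,g_s$ in $G$, repetitions allowed, is *product-one free* if no nonempty subsequence, multiplied in the given order, has product $1$. That is, $g_{i_1}\cdots g_{i_k}\ne1$ whenever $k\ge1$ and $i_1<\dots<i_k$. The *strong Davenport constant* $D(G)$ is the least $s$ such that no sequence of length $s$ is product-one free. Equivalently, $D(G)-1$ is the largest length of a product-one free sequence.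

*Example: the order matters.* Let $a,b\in G$ with $ab\neq ba$, and consider $a,\ b,\ c$ with $c=a^{-1}b^{-1}$. None of $a,b,c,ab$ is $1$, since otherwise $a$ and $b$ would commute. Moreover $ac=b^{-1}\ne1$, $bc=ba^{-1}b^{-1}\neq1$ and $abc=[a,b]\ne1$. So the sequence is product-one free. The reordered sequence $b,a,c$ is not, because $bac=1$.

*Example: $G=\mathbb Z_p$.* A generator repeated $p-1$ times is product-one free. Among $p$ elements $g_1,\dots,g_p$, either one of the partial products $g_1\cdots g_i$ is $1$, or two of them agree, say $g_1\cdots g_i=g_1\cdots g_k$ with $i<k$, and then $g_{i+1}\cdots g_k=1$. So $D(\mathbb Z_p)=p$.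

**Definition (Loewy length).** Let $G$ be a finite $p$-group. The Jacobson radical $J$ of $\mathbb F_pG$ is the augmentation ideal, spanned by the elements $g-1$, and it is nilpotent. The *Loewy length* $L(G)$ is the least $L$ with $J^L=0$.

*Example: $G=\mathbb F_p^m$ (written multiplicatively, with basis $g_1,\dots,g_m$).* Put $X_i=g_i-1$. Then $\mathbb F_pG=\mathbb F_p[X_1,\dots,X_m]/(X_1^p,\dots,X_m^p)$ and $J=(X_1,\dots,X_m)$. The longest nonzero monomial is $(X_1\cdots X_m)^{p-1}$, so $L(\mathbb F_p^m)=1+m(p-1)$.

The two invariants are linked by the inequality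
$$D(G)\le L(G)\qquad\text{for every finite $p$-group } G. \tag{1}$$
This is a known fact, with a short proof. If $g_1,\dots,g_s$ is product-one free, expand $\prod_{i=1}^s(g_i-1)\in J^s$. Only the empty subsequence contributes to the group element $1$, so the coefficient of $1$ is $(-1)^s\ne0$. Hence $J^s\neq0$, that is, $s\le L(G)-1$.

For abelian groups there is equality. If $G\cong\mathbb Z_{p^{e_1}}\oplus\dots\oplus\mathbb Z_{p^{e_r}}$, then $D(G)=L(G)=1+\sum_j(p^{e_j}-1)$. We shall use this only for $\mathbb F_p^m$, where it can be seen at once: the basis elements, each repeated $p-1$ times, form a product-one free sequence of length $m(p-1)$, and (1) gives the other inequality. So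
$$D(\mathbb F_p^m)=1+m(p-1). \tag{2}$$

**Jennings' theorem** (Trans. AMS 50, 1941). Let $D_n=\prod_{ip^j\ge n}\gamma_i(G)^{p^j}$ and $p^{d_n}=|D_n/D_{n+1}|$. Then $L(G)=1+(p-1)\sum_n n\,d_n$.

If $G$ has exponent $p$, only $j=0$ contributes, so $D_n=\gamma_n(G)$. An element in the $n$-th layer of the lower central series then counts $n$ times. *Example.* A nonabelian group of order $p^3$ and exponent $p$ ($p$ odd) has $d_1=2$, $d_2=1$, so $L=1+(p-1)(2+2)=4p-3$.

**Definition (the groups $G_{m,p}$).** Let $m\ge1$ and let $p>m$ be prime. Put $A=\mathbb F_p[T]/(T^m)$ and $t=1+T$. Since $t^p=1+T^p=1$, the power $t^\tau$ makes sense for $\tau\in\mathbb F_p$. Let $G_{m,p}=A\rtimes\mathbb F_p$ be the set of pairs $(u,\tau)$ with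
$$(u,\tau)(u',\tau')=(u+t^\tau u',\ \tau+\tau'),\qquad |G_{m,p}|=p^{m+1}.$$

*Example.* For $m=1$ we have $t=1$ and $G_{1,p}=\mathbb F_p^2$. For $m=2$, put $x=(0,1)$ and $y=(1,0)$. Then $xy=(1+T,1)$ while $yx=(1,1)$, so the group is nonabelian, of order $p^3$. We shall see in Section 6 that $G_{m,p}$ always has exponent $p$.

## 2. The conjectured equality $D(G)=L(G)$ and what is true

Equality in (1) holds for abelian $p$-groups. It is also known for the nonabelian group of order $p^3$ and exponent $p$ when $p\equiv3\pmod 4$. The paper "On the Strong Davenport Constant of Nonabelian Finite $p$-Groups" is the source of the following question.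

**Conjecture.** For all finite $p$-groups $G$, $D(G)=L(G)$.

Is it true? The answer is **no**, and these are the results we shall prove.

**Theorem 1.** Let $m\ge 1$ and let $p>m$ be prime.
(a) $L(G_{m,p})\ge1+(p-1)\left(1+\frac{m(m+1)}2\right)$.
(b) If $p\ge(18m^2)^{10}$, then $1+(m+1)(p-1)\le D(G_{m,p})\le760\,mp$.

**Corollary (disproof of the conjecture).** If $m\ge1520$ and $p\ge(18m^2)^{10}$ is prime, then $D(G_{m,p})<L(G_{m,p})$. For all $m\ge1$ and such $p$, $L(G_{m,p})/D(G_{m,p})>m/1520$. Hence $L/D$ is unbounded over finite $p$-groups.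

**Theorem 2.** Let $p$ be odd and let $G$ be a finite group of exponent $p$ and class $\le2$, with $|G/G'|=p^d$ and $|G'|=p^r$. Then $D(G)=L(G)=1+(p-1)(d+2r)$.

**Proposition 3.** If $G$ is a nontrivial finite group of exponent $p$ and class $c$, then $L(G)/D(G)\le c$.

In words: $L(G_{m,p})$ is at least about $m^2p/2$, while $D(G_{m,p})$ has order $mp$. In class at most $2$ (exponent $p$, $p$ odd) the conjecture is correct, and for exponent $p$ the discrepancy never exceeds the class.

**Proof of the Corollary from Theorem 1.** Let $m\ge1520$. Then $p(m+1-1520)\ge p\ge m+1$, which rearranges to $(p-1)(m+1)\ge1520p$. Hence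
$$L(G_{m,p})>\tfrac12(p-1)m(m+1)\ge760\,mp\ge D(G_{m,p}).$$
For every $m\ge1$,
$$2L(G_{m,p})\ge2+(p-1)(m^2+m+2)=pm^2+p(m+2)-m^2-m>pm^2,$$
because $p>m$ gives $p(m+2)>m(m+1)$. So $L/D>\frac{pm^2/2}{760mp}=\frac m{1520}$. $\square$

## 3. Normal-form sequences and the bound $L\le c\,D$

The first lower bound for $D$ that comes to mind uses a normal form. Suppose every element of $G$ is uniquely $g_1^{x_1}\cdots g_N^{x_N}$ with $0\le x_i<p$. Repeat each of $g_1,\dots,g_N$ consecutively $p-1$ times, in this order. A subsequence then has product $g_1^{x_1}\cdots g_N^{x_N}$, where $x_i$ is the number of copies of $g_i$ used. By uniqueness this is $1$ only for the empty subsequence. Hence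
$$D(G)\ge1+(p-1)N. \tag{3}$$

**Proof of Proposition 3.** Let $|G|=p^N$. Refine the lower central series to a central series with factors of order $p$, generated by the images of $g_1,\dots,g_N$, from the top down. Since $G$ has exponent $p$, each element is uniquely $g_1^{x_1}\cdots g_N^{x_N}$ with $0\le x_i<p$, so (3) holds. By Jennings' theorem $L(G)=1+(p-1)\sum n d_n\le1+c(p-1)N$, because $d_n=0$ for $n>c$ and $\sum d_n=N$. Therefore $L(G)\le1+c(D(G)-1)\le c\,D(G)$. $\square$

So the normal form counts every layer once, and Jennings' theorem counts the $n$-th layer $n$ times. Equality $D=L$ asks for sequences that exploit deep layers several times. In class $2$ this can be done.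

## 4. Class two: quadratic forms make the equality true

**The group of order $p^3$ by hand.** Take $V=\langle e_1,e_2\rangle$, a one-dimensional $W=\langle w\rangle$, an alternating form with $\omega(e_1,e_2)=w$, and the product $(v,w_1)(v',w_2)=(v+v',w_1+w_2+\frac12\omega(v,v'))$. The normal form gives length $3(p-1)$, and we want $4(p-1)$. Consider three elements $e_2,\ s_2+e_2,\ s_3+e_2$ with $s_2,s_3\in\langle e_1\rangle$, used $x_1,x_2,x_3$ times in this order. If their product has no $e_2$-component, then $x_1+x_2+x_3=0$ in $\mathbb F_p$. Twice the $W$-component is then a quadratic form in the partial sums $X_1=x_1$, $X_2=x_1+x_2$, namely $X_1^2\,\omega(s_2,e_2)+X_2^2\,\omega(s_3-s_2,e_2)$; the computation is done in general below. We can choose $s_2,s_3$ so that it is $(X_1^2-\nu X_2^2)w$ with $\nu$ a nonsquare, and then it vanishes only for $X_1=X_2=0$. Adding $e_1$ with $p-1$ copies at the end gives a product-one free sequence of length $4(p-1)$.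

For $p=3$, $\nu=-1$, this is $e_2,e_2,\ e_1+e_2,e_1+e_2,\ 2e_1+e_2,2e_1+e_2,\ e_1,e_1$, of length $8=L-1$. When $p\equiv3\pmod4$ one may take $\nu=-1$ in the same way; for other odd $p$ a different nonsquare does the job. A form in two variables can be anisotropic over $\mathbb F_p$, and a quadratic form in three variables cannot (Chevalley). So this device yields two elements per dimension of $W$, which is what the weight $2$ in $d+2r$ asks for.

**Step 1: the value of $L$.** Let $G$ be as in Theorem 2. By Jennings' theorem with $D_1=G$, $D_2=G'$, $D_3=1$, we get $L(G)=1+(p-1)(d+2r)$. By (1), it suffices to find a product-one free sequence of length $(p-1)(d+2r)$.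

**Step 2: coordinates.** The purpose is to write $G$ as $V\oplus W$ with an alternating form. This is the Baer correspondence (R. Baer, 1938), and here is the check. Commutators are central and bimultiplicative. Every $z\in G'$ has a unique square root $z^{1/2}$ in $G'$, as $p$ is odd. Define $a+b=ab[a,b]^{-1/2}$.

* It is commutative: $ab=[a,b]ba$, so $ba[b,a]^{-1/2}=ab[a,b]^{-1}[a,b]^{1/2}=ab[a,b]^{-1/2}$.
* It is associative: both $(a+b)+c$ and $a+(b+c)$ equal $abc\,([a,b][a,c][b,c])^{-1/2}$.
* Commuting elements add as they multiply. So $1$ is the zero element, $a^{-1}$ is the negative of $a$, and the $n$-fold sum of $a$ is $a^n$. Since $a^p=1$, we have an $\mathbb F_p$-vector space of dimension $d+r$.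

Then $W=G'$ is a subspace of dimension $r$. Let $V$ be a complement, so $\dim V=d$. As $[a+b,c]=[ab,c]=[a,c][b,c]$, the commutator is bilinear for this addition, and it depends only on the $V$-components because $W$ is central. Let $\omega:V\times V\to W$ be this map. It is alternating, and its image spans $W=G'$. From $ab=(a+b)+\frac12[a,b]$ we obtain
$$(v,w)(v',w')=\big(v+v',\ w+w'+\tfrac12\omega(v,v')\big).$$
In particular $(v,0)^x=(xv,0)$, and by induction
$$\prod_i(v_i,0)^{x_i}=\Big(\sum_i x_iv_i,\ \tfrac12\sum_{i<k}x_ix_k\,\omega(v_i,v_k)\Big). \tag{4}$$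

**Step 3: the sequence.** We build $W$ up one basis vector of $V$ at a time, and spend two elements on each new dimension of $W$. Let $e_1,\dots,e_d$ be a basis of $V$ and $V_j=\langle e_1,\dots,e_j\rangle$. Put $W_j=\langle\omega(V_j,V_j)\rangle=W_{j-1}+\omega(V_{j-1},e_j)$, with $W_0=0$, and $r_j=\dim W_j/W_{j-1}$. Then $\sum_jr_j=r$. Choose $a_{j,1},\dots,a_{j,r_j}\in V_{j-1}$ such that the $\omega(a_{j,l},e_j)$ form a basis of $W_j$ modulo $W_{j-1}$. Let $\nu$ be a nonsquare mod $p$. For each $j$ define vectors $s_1,\dots,s_{2r_j+1}\in V_{j-1}$ by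
$$s_1=0,\qquad s_{2l}-s_{2l-1}=a_{j,l},\qquad s_{2l+1}-s_{2l}=-\nu a_{j,l}\qquad(1\le l\le r_j).$$
Block $j$ consists of the elements $(s_i+e_j,0)$, $i=1,\dots,2r_j+1$, in this order, each repeated $p-1$ times consecutively. The sequence is block $d$, block $d-1$, …, block $1$. Its length is $(p-1)\sum_j(2r_j+1)=(p-1)(d+2r)$.

**Step 4: it is product-one free.** Suppose a nonempty subsequence has product $1$. It is given by multiplicities in $\{0,\dots,p-1\}$. Let $j$ be the largest block used, let $x_1,\dots,x_{2r_j+1}$ be its multiplicities, and put $X_i=x_1+\dots+x_i\in\mathbb F_p$, $X_0=0$. Lower blocks involve only vectors of $V_{j-1}$, so the $e_j$-coordinate of the product gives $X_{2r_j+1}=0$. Hence block $j$ contributes the vector $\sum x_i(s_i+e_j)=\sum x_is_i\in V_{j-1}$. In (4), the cross terms between block $j$ and lower blocks, and the terms among lower blocks, therefore lie in $\omega(V_{j-1},V_{j-1})\subset W_{j-1}$.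

Work modulo $W_{j-1}$ and put $\omega_i=\omega(s_i,e_j)$. Inside block $j$, $\omega(s_i+e_j,s_k+e_j)\equiv\omega_i-\omega_k$. So twice the $W$-component is congruent to $\sum_{i<k}x_ix_k(\omega_i-\omega_k)$. Here the coefficient of $\omega_i$ is
$$x_i\Big(\sum_{k>i}x_k-\sum_{k<i}x_k\Big)=x_i\big((X_{2r_j+1}-X_i)-X_{i-1}\big)=-(X_i-X_{i-1})(X_i+X_{i-1})=-(X_i^2-X_{i-1}^2).$$
Summing by parts, with $X_0=X_{2r_j+1}=0$,
$$-\sum_i\omega_i(X_i^2-X_{i-1}^2)=\sum_{i=1}^{2r_j}X_i^2(\omega_{i+1}-\omega_i)=\sum_{l=1}^{r_j}\big(X_{2l-1}^2-\nu X_{2l}^2\big)\,\omega(a_{j,l},e_j).$$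
This must vanish modulo $W_{j-1}$, where the $\omega(a_{j,l},e_j)$ are independent. So $X_{2l-1}^2=\nu X_{2l}^2$ for all $l$, and since $\nu$ is a nonsquare, all $X_i=0$. Then all $x_i=0$ in $\mathbb F_p$, hence as integers in $\{0,\dots,p-1\}$. Block $j$ is not used, a contradiction. This proves Theorem 2. $\square$

So $G_{1,p}$ and $G_{2,p}$ are not counterexamples (for $m=2$ we have $p>2$). We must take $m$ larger.

## 5. The Loewy length of $G_{m,p}$ and the lower bound for $D$

**Proof of Theorem 1(a).** We exhibit a nonzero product of many elements of $J$. Let $x=(0,1)$ and $y_k=(T^k,0)$. All have order dividing $p$, and $xy_kx^{-1}=(tT^k,0)$, so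
$$[x,y_k]=((t-1)T^k,0)=y_{k+1},\qquad y_m=1.$$
From the identity
$$aba^{-1}b^{-1}-1=(ab-ba)(ba)^{-1}=\big((a-1)(b-1)-(b-1)(a-1)\big)(ba)^{-1}$$
we see that $a-1\in J$ and $b-1\in J^{k}$ imply $[a,b]-1\in J^{k+1}$. By induction $y_k-1\in J^{k+1}$. Hence
$$\prod_{k=0}^{m-1}(y_k-1)^{p-1}\cdot(x-1)^{p-1}\in J^{(p-1)\left(1+\sum_{k=0}^{m-1}(k+1)\right)}=J^{(p-1)\left(1+\frac{m(m+1)}2\right)}.$$
Over $\mathbb F_p$ we have $(X-1)^{p-1}=(X^p-1)/(X-1)=\sum_{i<p}X^i$. So the product is the sum of all $y_0^{i_0}\cdots y_{m-1}^{i_{m-1}}x^j=\big(\sum_ki_kT^k,\,j\big)$ with $0\le i_k,j<p$. These are all elements of $G_{m,p}$, once each, so the product is nonzero. $\square$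

**Proof of the lower bound in Theorem 1(b).** The same formula says that $y_0,\dots,y_{m-1},x$ give a normal form, and (3) gives $D(G_{m,p})\ge1+(m+1)(p-1)$. $\square$

What remains, and occupies the rest of the lecture, is the upper bound $D(G_{m,p})\le760\,mp$.

## 6. One element of $A$ per window is too little; labels

**A first upper bound.** Let $N$ be a normal subgroup of $G$. Cut a sequence of length $D(G/N)D(N)$ into $D(N)$ consecutive windows of $D(G/N)$ terms. Each window contains a nonempty subsequence with product in $N$. The $D(N)$ products so obtained contain a product-one subsequence, and since the windows are consecutive, the order is respected. So $D(G)\le D(N)D(G/N)$, and with $N=A$,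
$$D(G_{m,p})\le p\,(1+m(p-1)).$$
This has order $mp^2$, and we need order $mp$. The waste is visible: each window of $p$ terms produces a single element of $A$, over which we have no control, and $A$ needs about $mp$ uncontrolled elements.

To win, we may use only about $m$ windows of about $p$ terms each. So a window must offer many products $(F,0)$. One would like to choose a subsequence of each window at random, and show by Fourier analysis on $A$ that the sum of the $F$'s is $0$ with positive probability. As it stands this cannot work. If all terms of a window have $u=0$, then $F=0$ for every choice, so nothing random happens. The next notion describes precisely how much randomness a window can carry.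

For an integer $a\ge0$ put $E(a)=\sum_{i<a}t^i\in A$. Then
$$E(a+b)=E(a)+t^aE(b), \tag{5}$$
and $E(p)=((1+T)^p-1)/T=T^{p-1}=0$ in $A$, because $p-1\ge m$. By (5), $E$ depends only on $a$ mod $p$, so $E$ is defined on $\mathbb F_p$ and (5) holds there. Moreover $E(a)\equiv a\pmod T$, so $E(a)$ is a unit for $a\ne0$.

**Definition (label).** The *label* of $g=(u,\tau)$ with $\tau\ne0$ is $c(g)=E(\tau)^{-1}u\in A$.

From $(c,1)(E(a)c,a)=((1+tE(a))c,a+1)$ and (5) we get $(c,1)^a=(E(a)c,a)$. So $g=(c(g),1)^\tau$, and all elements with label $c$ lie in the cyclic group $\langle(c,1)\rangle$ of order $p$. In particular $G_{m,p}$ has exponent $p$.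

*Example.* Let $m=2$, $p=5$, $g=(1,2)$. Then $E(2)=1+t=2+T$, and $(2+T)(3+T)=6+5T+T^2=1$ in $A$, so $c(g)=3+T$. Indeed $(3+T,1)^2=((1+t)(3+T),2)=(1,2)$.

For a sequence $g_i=(u_i,\tau_i)$ with $\tau_i\ne0$ and labels $c_i$, and an index set $I$, write $\tau(I)=\sum_{i\in I}\tau_i$ and $I_{<i}=\{i'\in I:i'<i\}$. The ordered product over $I$ is $(F(I),\tau(I))$ with
$$F(I)=\sum_{i\in I}t^{\tau(I_{<i})}u_i .$$

**Lemma 1.** Let $h<m$ and suppose $c_i\equiv c\pmod{T^h}$ for $i\in I$. Write $c_i-c\equiv\delta_iT^h\pmod{T^{h+1}}$ with $\delta_i\in\mathbb F_p$, and $z(I)=\sum_{i\in I}\tau_i\delta_i$. Then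
$$F(I)\in E(\tau(I))c+T^hA,\qquad F(I)\equiv E(\tau(I))c+z(I)T^h\pmod{T^{h+1}}.$$

*Proof.* Write $u_i=E(\tau_i)c+E(\tau_i)(c_i-c)$ and $Y_i=\tau(I_{<i})$. By (5), $t^{Y_i}E(\tau_i)c=(E(Y_i+\tau_i)-E(Y_i))c$, and these terms telescope to $E(\tau(I))c$. The remaining terms $t^{Y_i}E(\tau_i)(c_i-c)$ lie in $T^hA$ and are $\equiv\tau_i\delta_iT^h\pmod{T^{h+1}}$, because $t^{Y_i}\equiv1$ and $E(\tau_i)\equiv\tau_i\pmod T$. $\square$

So if all labels of a window agree mod $T^h$, every subsequence with $\tau(I)=0$ has $F(I)\in T^hA$, since $E(0)=0$. Such a window can influence only $T^hA$. Windows have to be graded by the depth at which their labels start to differ.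

In the situation of Lemma 1 put $v_i=(\tau_i,\tau_i\delta_i)\in\mathbb F_p^2$. The sum of the $v_i$ over $I$ is $(\tau(I),z(I))$. Since $\det(v_i,v_k)=\tau_i\tau_k(\delta_k-\delta_i)$,
$$\text{two elements have different labels mod }T^{h+1}\iff\text{their vectors }v\text{ are linearly independent.}\tag{6}$$

## 7. Subset sums in $\mathbb F_p$ and $\mathbb F_p^2$

**Cauchy–Davenport.** The subset sums, empty sum included, of $r\le p-1$ nonzero elements of $\mathbb F_p$ number at least $r+1$. In particular $p-1$ nonzero elements have all of $\mathbb F_p$ as subset sums.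

The next lemma is the analogue in the plane. Its purpose is to find many values of $(\tau(I),z(I))$.

**Lemma 2.** Let $(v_i,v_i')_{i\le n}$ be pairs of linearly independent vectors in $\mathbb F_p^2$, and $\Sigma$ the set of subset sums of the $2n$ vectors. Then $|\Sigma|\ge\min(n^2/25,\,p^2/2)$. If $n\ge8p$, then $\Sigma=\mathbb F_p^2$.

*Proof.* *Growth in one step.* Let $\emptyset\ne X\subset\mathbb F_p^2$ with $|X|\le p^2/2$, and let $v,w$ be independent. We claim
$$|X+\{0,v\}+\{0,w\}|\ge|X|+\tfrac12\sqrt{|X|}.$$
Let $a$ be the number of cosets of $\langle v\rangle$ meeting $X$ and $f$ the number contained in $X$; define $a',f'$ likewise for $w$. In a coset of $\langle v\rangle$ that meets $X$ but is not contained in $X$, adding $\{0,v\}$ produces at least one new point. So $|X+\{0,v\}|\ge|X|+a-f$, and similarly for $w$.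

If $f\ge1$, then $X$ contains a full coset of $\langle v\rangle$, which meets every coset of $\langle w\rangle$, so $a'=p$. Also $f'\le|X|/p\le p/2$. So $a'-f'\ge p/2\ge\frac12\sqrt{|X|}$. The case $f'\ge1$ is symmetric. If $f=f'=0$, then $|X|\le aa'$, since a coset of $\langle v\rangle$ and a coset of $\langle w\rangle$ meet in one point. So $\max(a,a')\ge\sqrt{|X|}$. This proves the claim.

*Iteration.* For $y\ge1$ we have $y+\frac12\sqrt y\ge(\sqrt y+\frac15)^2$, because this says $\frac1{10}\sqrt y\ge\frac1{25}$. Start with $\{0\}$ and add the pairs one at a time. As long as the size is at most $p^2/2$, its square root grows by at least $\frac15$ in each step, and sizes never decrease. So either some stage has size $>p^2/2$, and then $|\Sigma|>p^2/2$, or $|\Sigma|\ge(1+n/5)^2$. This is the first claim.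

*All of the plane.* For $4p$ pairs, $(1+4p/5)^2>p^2/2$, so their subset sums number more than $p^2/2$ in either case. If $n\ge8p$, split the pairs into two collections of at least $4p$ each. Two sets $X,X'$ of size $>p^2/2$ have sumset $\mathbb F_p^2$: for each $s$, the sets $X$ and $s-X'$ intersect. $\square$

**Lemma 3.** If $r$ objects are colored and the largest color class has size $\mu$, there are at least $\min(\lfloor r/2\rfloor,\,r-\mu)$ disjoint pairs of differently colored objects.

*Proof.* If $\mu\le\lfloor r/2\rfloor$, list the objects color by color and pair the $i$-th with the $(i+\lfloor r/2\rfloor)$-th for $i\le\lfloor r/2\rfloor$. Two paired objects of the same color would force a class of size at least $\lfloor r/2\rfloor+1>\mu$. If $\mu>\lfloor r/2\rfloor$, then $r-\mu\le\mu$, and we pair the $r-\mu$ other objects with distinct objects of the largest class. $\square$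

## 8. Characters of $T^qA$ and the twist by $t^Y$

**Definition (conductor).** Let $0\le q\le m-1$. The *conductor* of a character $\chi$ of the additive group $T^qA$ is the least $k\ge q$ such that $\chi$ is trivial on $T^kA$. So $k\le m$, and at most $p^{k-q}$ characters have conductor $k$, as they are characters of $T^qA/T^kA$.

*Example.* Let $q=0$, $m=3$, and let $\chi_\kappa(a_0+a_1T+a_2T^2)=e_p(a_\kappa)$. Then $\chi_0,\chi_1,\chi_2$ have conductors $1,2,3$. Since $t^Y=1+YT+\binom Y2T^2$, the sums $\sum_{Y\in\mathbb F_p}\chi_\kappa(t^Y)$ are $p\,e_p(1)$ for $\kappa=0$, then $0$ for $\kappa=1$, and a Gauss sum of absolute value $\sqrt p$ for $\kappa=2$. So multiplication by a varying $t^Y$ produces cancellation for conductors $2$ and $3$, and none for conductor $1$.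

**Lemma 4.** Let $\chi$ be a character of $T^qA$ of conductor $k$, and $\beta\in T^hA\setminus T^{h+1}A$ with $q\le h\le k-2$. Then $\Big|\sum_{Y\in\mathbb F_p}\chi(t^Y\beta)\Big|\le m\sqrt p$.

*Proof.* Write $\chi=e_p\circ\lambda$ with $\lambda:T^qA\to\mathbb F_p$ linear. Since $t^Y=\sum_{i<m}\binom YiT^i$, and $\binom Yi$ is a polynomial of degree $i$ over $\mathbb F_p$ for $i<m<p$, we have $\chi(t^Y\beta)=e_p(f(Y))$ with $f(Y)=\sum_{i<m}\lambda(T^i\beta)\binom Yi$. For $i\ge k-h$ we have $T^i\beta\in T^kA$, so $\lambda(T^i\beta)=0$. For $i=k-1-h$ we have $T^i\beta\in T^{k-1}A\setminus T^kA$. Since $T^{k-1}A=\mathbb F_pT^{k-1}\oplus T^kA$, and $\lambda$ kills $T^kA$ but not $T^{k-1}A$, this gives $\lambda(T^{k-1-h}\beta)\ne0$. So $\deg f=k-1-h$, and $1\le\deg f<m<p$. Weil's bound $\big|\sum_{Y\in\mathbb F_p}e_p(f(Y))\big|\le(\deg f-1)\sqrt p$, valid for $1\le\deg f<p$ (A. Weil, *On some exponential sums*, 1948), finishes the proof. $\square$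

The condition $h\le k-2$ will shape the whole argument. Modulo $T^{h+1}$, the element $t^Y\beta$ does not depend on $Y$, so for conductor $h+1$ the twist saves nothing.

## 9. Sorting the windows by level

From now on $p\ge(18m^2)^{10}$, and $S$ is a product-one free sequence over $G_{m,p}$.

**Step 1: reduction to terms with $\tau\ne0$.** The terms of $S$ with $\tau=0$ lie in $A\cong\mathbb F_p^m$, so by (2) there are at most $m(p-1)$ of them. Let $S'$ be the subsequence of terms with $\tau\ne0$. We shall show $|S'|<759mp$. Then every product-one free $S$ has $|S|<760mp$, and so $D(G_{m,p})\le760mp$.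

Fix the parameters
$$n=\Big\lfloor\frac p{8m}\Big\rfloor,\qquad n'=\Big\lfloor\frac n2\Big\rfloor\ge\frac p{16m}-1\ge\frac p{17m},\qquad N=\Big\lfloor\frac{|S'|}{33p}\Big\rfloor,$$
where the last bound on $n'$ only needs $p\ge272m$. **Suppose, for contradiction, that $N\ge23m$.** Take consecutive disjoint windows $W_1,\dots,W_N$ of $33p$ terms each in $S'$.

**Step 2: the sorting procedure.** The purpose is to find, for almost every window, the depth at which its labels differ substantially, while losing few terms on the way. For $q=0,1,\dots,m$ we define a set $\mathcal A_q$ of *active* windows. For each $i\in\mathcal A_q$ we define a subsequence $W_i^q$ of $W_i$ with $|W_i^q|\ge31p$ whose labels are all congruent mod $T^q$. Start with all windows active and $W_i^0=W_i$.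

Given $q<m$ and $i\in\mathcal A_q$, write $W_i^q=\Phi_iM_i\Psi_i$, where $\Phi_i$ and $\Psi_i$ are the first and last $n$ terms. As $2n\le p/4$, $|M_i|\ge30p$. Partition $M_i$ into classes according to the label mod $T^{q+1}$. Fix a largest class, the *majority class*, of size $\mu_i$, and let $\mathrm{off}_i=|M_i|-\mu_i$. Let $\mathcal E_q=\{i\in\mathcal A_q:\mathrm{off}_i\ge n\}$.

* (A) If $\sum_{i\in\mathcal E_q}\mathrm{off}_i\ge8p$, all windows in $\mathcal E_q$ get *level* $q$ and stop being active.
* (B) Otherwise no window gets level $q$.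

For each window still active, let $W_i^{q+1}$ be the majority class of $M_i$. If $|W_i^{q+1}|<31p$, the window is declared *dead*. Otherwise $i\in\mathcal A_{q+1}$.

*Example.* Let $m\ge2$, and suppose that in every window the labels alternate $0,T,0,T,\dots$. For $q=0$ all labels agree mod $T$, so $\mathrm{off}_i=0$, case (B) holds, and $W_i^1=M_i$ has $33p-2n\ge31p$ terms. For $q=1$ the two labels differ mod $T^2$, so $\mathrm{off}_i\ge(30p-1)/2\ge8p$, and every window gets level $1$.

**Step 3: at most $8m$ windows die.** Passing from $q$ to $q+1$, a window that stays active loses $2n+\mathrm{off}_i$ terms. Here $\mathrm{off}_i<n$ unless $i\in\mathcal E_q$ and case (B) holds. The losses $2n$, together with the losses $\mathrm{off}_i<n$, total at most $m\cdot3n\le3p/8<p$ per window. A dead window has lost more than $33p-31p=2p$ terms, so more than $p$ of them through losses $\mathrm{off}_i$ with $i\in\mathcal E_q$ in case (B). By the definition of (B), such losses total less than $8p$ per value of $q$, over all windows together. So they total at most $8mp$,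 and at most $8m$ windows are dead.

**Step 4: no window survives to $\mathcal A_m$.** Otherwise $31p$ terms of $S'$ have the same label in $A$, hence lie in a cyclic group of order $p$, and $p$ of them contain a product-one subsequence. This contradicts the choice of $S$.

So every window is dead or has a level. With $N_q$ the number of windows of level $q$, $0\le q\le m-1$,
$$\sum_{q=0}^{m-1}N_q\ge N-8m\ge15m. \tag{7}$$

**Step 5: choosing the working level.** The Fourier argument will take place in $T^qA$ for one $q$, and it will need enough windows of level at least $q$ that are not too deep. *Claim: there is $q$ with $N_q\ge1$ and*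
$$N_q+N_{q+1}+\dots+N_{q+j-1}\ge15j\qquad\text{for all }1\le j\le m-1-q. \tag{8}$$
Suppose not. Then every $q$ with $N_q\ge1$ has some $j(q)\ge1$ with $q+j(q)\le m-1$ and $N_q+\dots+N_{q+j(q)-1}<15j(q)$. Take the smallest $q$ with $N_q\ge1$, then the smallest $q'\ge q+j(q)$ with $N_{q'}\ge1$, and so on. The disjoint intervals $[q,q+j(q))\subset[0,m)$ cover all levels with $N_q>0$, so $\sum N_q<15m$, contrary to (7). Note that for $q=m-1$ condition (8) is empty.

Fix such a $q$. Let $\mathcal L$ be the set of windows of level $\ge q$, and $h_i$ the level of $i\in\mathcal L$.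

## 10. A random product inside one window

Fix $i\in\mathcal L$, write $h=h_i$, and $W_i^h=\Phi M\Psi$ with its $\mu$ and $\mathrm{off}$ (index $i$ suppressed). We know $\mathrm{off}\ge n$. Let $c=c^{(i)}$ be the label of some majority element of $M$. All labels in $W_i^h$ are congruent to $c$ mod $T^h$, so $\delta$, $z(\cdot)$ and $v$ are defined as in Lemma 1 with this $c$ and $h$. Majority elements of $M$ have $\delta=0$, and the other elements of $M$, the *off elements*, have $\delta\ne0$.

**Step 6: five disjoint sets.** Here is what each is for. Subsets of $\Gamma$ will realize many values of $z$ with the same $\tau$. The set $\Omega$, standing on one side of $\Gamma$, supplies a variable $Y$, and $\Lambda$, on the other side, restores total $\tau=0$. So the contribution of $\Gamma$ is twisted by $t^{\pm Y}$. The sets $\Theta,\Lambda'$ are kept in reserve to adjust one coordinate deterministically.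

*Case 1: $\mu\ge6p$.* Let $M'$ be the initial segment of $M$ ending with its $3p$-th majority element and $M''$ the rest. Each contains at least $3p$ majority elements. One of them contains at least $\mathrm{off}/2\ge n/2\ge n'$ off elements. Let $\Gamma$ consist of $n'$ off elements and $n'$ majority elements of that part. Let $\Lambda,\Lambda'$ be disjoint sets of $p-1$ majority elements each, of the *other* part. Let $\Theta$ be the set of off elements of $M$ not in $\Gamma$, so
$$|\Theta|\ge\mathrm{off}-n'\ge\mathrm{off}/2. \tag{9}$$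
If $\Gamma\subset M'$, put $\Omega=\Phi$; the order is $\Omega<\Gamma<\Lambda$. If $\Gamma\subset M''$, put $\Omega=\Psi$; the order is $\Lambda<\Gamma<\Omega$.

*Case 2: $\mu<6p$.* Let $M'$ be the first $7p$ terms of $M$ and $M''$ the rest, $|M''|\ge23p$. Color the terms by their labels mod $T^{h+1}$; all classes have fewer than $6p$ elements. By Lemma 3, $M'$ contains at least $\min(\lfloor7p/2\rfloor,p)=p\ge n'$ disjoint pairs with different labels mod $T^{h+1}$. Let $\Gamma$ be the union of $n'$ of them. Let $\Lambda$ be any $p-1$ terms of $M''$. The other terms of $M''$ number at least $22p$, so by Lemma 3 they contain $8p$ disjoint pairs with different labels mod $T^{h+1}$. Let $\Theta$ be the union of $8p$ such pairs, $\Lambda'=\emptyset$, $\Omega=\Phi$; the order is $\Omega<\Gamma<\Lambda$.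

In both cases the five sets are disjoint, and by (6) $\Gamma$ splits into $n'$ pairs with independent vectors $v$.

**Step 7: many values of $z$ for one value of $\tau$.** By Lemma 2 the pairs $(\tau(I),z(I))$, $I\subset\Gamma$, take at least $n'^2/25$ values (note $n'^2/25<p^2/2$). So for some $\tau_0\in\mathbb F_p$ there are at least $n'^2/(25p)$ subsets $I\subset\Gamma$ with $\tau(I)=\tau_0$ and pairwise distinct $z(I)$. Discard the empty set if it is among them. We obtain *nonempty* $I_1,\dots,I_\rho\subset\Gamma$ with $\tau(I_l)=\tau_0$, pairwise distinct $z(I_l)$, and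
$$\rho\ge\frac{n'^2}{25p}-1\ge\frac p{7225m^2}-1\ge\frac p{8000m^2}. \tag{10}$$

**Step 8: the random subsequence.** Let $\mathcal Y$ be the set of subset sums of the $\tau$'s of $\Omega$. By Cauchy–Davenport $|\mathcal Y|\ge n+1>p/(8m)$. For $Y\in\mathcal Y$ fix $\Omega_Y\subset\Omega$ with $\tau(\Omega_Y)=Y$ and $\Lambda_Y\subset\Lambda$ with $\tau(\Lambda_Y)=-\tau_0-Y$. The latter exists because $\Lambda$ has $p-1$ elements with nonzero $\tau$. Choose $Y\in\mathcal Y$ and $l\in\{1,\dots,\rho\}$ uniformly and independently, independently for different windows, and put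
$$R_i=\Omega_Y\cup I_l\cup\Lambda_Y,\qquad\tau(R_i)=0,\qquad R_i\neq\emptyset.$$
Call a fixed set $\sigma_i\subset\Theta\cup\Lambda'$ *admissible* if $\tau(\sigma_i)=0$; it may be empty. Put $B_i=R_i\cup\sigma_i$. Then $\tau(B_i)=0$, and by Lemma 1 and $E(0)=0$,
$$F(B_i)\in T^{h_i}A,\qquad F(B_i)\equiv z(B_i)T^{h_i}\pmod{T^{h_i+1}}. \tag{11}$$

**Lemma 5.** Let $\sigma_i$ be any fixed admissible set. If $\chi$ is a character of $T^qA$ of conductor $k\ge h_i+2$, then $|\mathbb E\chi(F(B_i))|\le p^{-1/5}$.

*Proof.* *The shape of $F(B_i)$.* Suppose first the order is $\Omega<\Gamma<\Lambda$. Split the positions of $W_i^h$ into the consecutive intervals $J_1=\Phi$, $J_2=M'$, $J_3=M''\cup\Psi$, which contain $\Omega,\Gamma,\Lambda$ respectively, and let $s_\nu=\tau(\sigma_i\cap J_\nu)$. The products of $B_i$ over $J_1,J_2,J_3$ have the form $(\psi(Y),Y+s_1)$, $(g(l),\tau_0+s_2)$, $(\varphi(Y),*)$, since $\Omega_Y$ and $\Lambda_Y$ depend on $Y$ only and $\sigma_i$ is fixed. Multiplying them,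
$$F(B_i)=a(Y)+t^Y\beta_l,\qquad\beta_l=t^{s_1}g(l),\qquad a(Y)=\psi(Y)+t^{Y+s_1+\tau_0+s_2}\varphi(Y).$$
If the order is $\Lambda<\Gamma<\Omega$, take $J_1=\Phi\cup M'\supset\Lambda$, $J_2=M''\supset\Gamma$, $J_3=\Psi=\Omega$. The products are $(\psi(Y),-\tau_0-Y+s_1)$, $(g(l),\tau_0+s_2)$, $(\varphi(Y),*)$, so
$$F(B_i)=a(Y)+t^{-Y}\beta_l,\qquad\beta_l=t^{s_1-\tau_0}g(l),\qquad a(Y)=\psi(Y)+t^{-Y+s_1+s_2}\varphi(Y).$$

*The $\beta_l$ differ exactly at depth $h$.* The element $g(l)$ is $F(I_l\cup(\sigma_i\cap J_2))$. These index sets have the same $\tau$-sum $\tau_0+s_2$ for all $l$. So Lemma 1 gives, for $l\ne l'$, $g(l)-g(l')\in T^hA$ and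
$$g(l)-g(l')\equiv(z(I_l)-z(I_{l'}))T^h\not\equiv0\pmod{T^{h+1}}.$$
Multiplying by a power of $t$ changes nothing here, so $\beta_l-\beta_{l'}\in T^hA\setminus T^{h+1}A$, and $T^hA\subset T^qA$.

*Second moment.* The elements $a(Y)$ and $\beta_l$ need not lie in $T^qA$, so extend $\chi$ to a character $\tilde\chi$ of $A$. Then
$$\mathbb E\chi(F(B_i))=\frac1{|\mathcal Y|}\sum_{Y\in\mathcal Y}\tilde\chi(a(Y))\cdot\frac1\rho\sum_l\tilde\chi(t^{\pm Y}\beta_l).$$
Apply the triangle inequality in $Y$, then Cauchy–Schwarz, then enlarge the nonnegative sum from $\mathcal Y$ to $\mathbb F_p$, and expand the square: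
$$|\mathbb E\chi(F(B_i))|^2\le\frac1{|\mathcal Y|}\sum_{Y\in\mathbb F_p}\Big|\frac1\rho\sum_l\tilde\chi(t^{\pm Y}\beta_l)\Big|^2=\frac p{|\mathcal Y|}\cdot\frac1{\rho^2}\sum_{l,l'}\frac1p\sum_{Y\in\mathbb F_p}\chi\big(t^{\pm Y}(\beta_l-\beta_{l'})\big).$$
The terms $l=l'$ contribute $1/\rho$ to $\frac1{\rho^2}\sum_{l,l'}$. For $l\ne l'$, Lemma 4 applies because $q\le h\le k-2$ (and $Y\mapsto-Y$ permutes $\mathbb F_p$), so $\frac1p\sum_Y$ is at most $m/\sqrt p$ in absolute value. With $p/|\mathcal Y|\le8m$ and (10),
$$|\mathbb E\chi(F(B_i))|^2\le8m\Big(\frac1\rho+\frac m{\sqrt p}\Big)\le\frac{64000m^3}p+\frac{8m^2}{\sqrt p}\le p^{-2/5}.$$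
For the last inequality: $p^{1/10}\ge18m^2$ gives $8m^2p^{-1/2}\le\frac12p^{-2/5}$, and $p^{3/5}\ge(18m^2)^6\ge128000m^3$ gives $64000m^3/p\le\frac12p^{-2/5}$. $\square$

## 11. Fixing the coefficient of $T^q$ and Fourier inversion

If every nontrivial character $\chi$ of $T^qA$ had small $\mathbb E\chi(F)$, where $F$ is the total, we would be done. Lemma 5 says nothing for conductor $q+1$, that is, about the coefficient of $T^q$ in $F$. That coefficient is the one we set by hand, using the reserves $\Theta$ and $\Lambda'$.

**Step 9: the reserves reach every value.** *For every $z\in\mathbb F_p$ one can choose admissible $\sigma_i$ for the windows of level $q$ (and $\sigma_i=\emptyset$ for levels $>q$) such that $\sum_{h_i=q}z(\sigma_i)=z$.*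

Suppose some window of level $q$ is in Case 2. By Lemma 2 with $8p$ pairs, the subset sums of the vectors $v$ of its $\Theta$ are all of $\mathbb F_p^2$. Take $\sigma_i\subset\Theta$ with $(\tau(\sigma_i),z(\sigma_i))=(0,z)$, and the other $\sigma$'s empty.

Suppose all windows of level $q$ are in Case 1. Since $N_q\ge1$, case (A) occurred at $q$, and the windows of level $q$ are exactly those of $\mathcal E_q$. By (9), $\sum_{h_i=q}|\Theta_i|\ge\frac12\sum_{\mathcal E_q}\mathrm{off}_i\ge4p$. Each $g\in\Theta_i$ has $\tau_g\delta_g\ne0$, so by Cauchy–Davenport there is $I\subset\bigcup\Theta_i$ with $z(I)=z$. Here $z(I)$ means $\sum_iz(I\cap\Theta_i)$, each term computed in its own window. Choose $\lambda_i\subset\Lambda_i'$ with $\tau(\lambda_i)=-\tau(I\cap\Theta_i)$; this is possible since $\Lambda'_i$ has $p-1$ elements with nonzero $\tau$. Elements of $\Lambda'_i$ are majority elements, so $z(\lambda_i)=0$. The sets $\sigma_i=(I\cap\Theta_i)\cup\lambda_i$ are admissible with $\sum z(\sigma_i)=z$.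

**Step 10: $F\in T^{q+1}A$ with probability at least $1/p$.** Each $B_i$ has product $(F(B_i),0)$ and the windows are consecutive. So the ordered product of all $B_i$, $i\in\mathcal L$, is $(F,0)$ with $F=\sum_{i\in\mathcal L}F(B_i)\in T^qA$. Windows of level $>q$ contribute elements of $T^{q+1}A$, and by (11)
$$F\equiv(\zeta_R+\zeta_\sigma)T^q\pmod{T^{q+1}},\qquad\zeta_R=\sum_{h_i=q}z(R_i),\quad\zeta_\sigma=\sum_{h_i=q}z(\sigma_i).$$
The distribution of $\zeta_R$ does not depend on the $\sigma_i$. Choose $z_0$ with $\Pr(\zeta_R=z_0)\ge1/p$ and then, by Step 9, the $\sigma_i$ with $\zeta_\sigma=-z_0$. Then $\Pr(F\in T^{q+1}A)\ge1/p$.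

**Step 11: Fourier inversion on $T^qA$.** This group has order $p^{m-q}$, so
$$p^{m-q}\Pr(F=0)=\sum_\chi\mathbb E\chi(F),$$
the sum being over all characters of $T^qA$. The $p$ characters trivial on $T^{q+1}A$ sum to $p$ times the indicator of $T^{q+1}A$, so they contribute $p\Pr(F\in T^{q+1}A)\ge1$.

Every other character has a conductor $k\in[q+2,m]$. Put $j=k-1-q\in[1,m-1-q]$. By independence $|\mathbb E\chi(F)|=\prod_{i\in\mathcal L}|\mathbb E\chi(F(B_i))|$. Lemma 5 applies to the windows with $q\le h_i\le k-2=q+j-1$, and the other factors are at most $1$. With (8),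
$$|\mathbb E\chi(F)|\le p^{-\frac15(N_q+\dots+N_{q+j-1})}\le p^{-3j}.$$
There are at most $p^{k-q}=p^{j+1}$ characters of conductor $k$. All these characters together contribute in absolute value at most
$$\sum_{j\ge1}p^{j+1}p^{-3j}=\sum_{j\ge1}p^{1-2j}<1.$$
Hence $p^{m-q}\Pr(F=0)>0$. So some choice of the $B_i$ has total product $(0,0)=1$. The corresponding subsequence of $S$ is nonempty, because $\mathcal L\neq\emptyset$ (as $N_q\ge1$) and $R_i\ne\emptyset$. This contradicts the fact that $S$ is product-one free.

Therefore $N<23m$, that is, $N+1\le23m$, and $|S'|<33p(N+1)\le33p\cdot23m=759mp$. By Step 1, $D(G_{m,p})\le760mp$. This completes the proof of Theorem 1 and with it the Corollary: for instance, $D(G)<L(G)$ for $G=G_{1520,p}$ and every prime $p\ge(18\cdot1520^2)^{10}$. $\blacksquare$
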